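# Positive curvature flow from a smooth surface crosses every interior point exactly once

## 1. A ring in the plane

Let a surface $\partial\Omega$ move into $\Omega$, each point with speed equal to the positive part of the mean curvature. The sign is chosen so that the boundary of a ball, seen from the ball, has positive curvature. Where the curvature is negative, the surface does not move.

Take the ring $\Omega=\{x\in\mathbb R^2:1<|x|<2\}$. Its boundary has two circles. The outer circle of radius $r$ has curvature $1/r$, so $\dot r=-1/r$ and $r(t)=\sqrt{4-2t}$. The inner circle is curved the other way as seen from $\Omega$; its curvature is $-1$, the positive part is $0$, and it stays where it is.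

We can write this with one function. Let $u_0$ be the signed distance function of the ring, negative inside: $u_0(x)=\max\{1-|x|,\,|x|-2\}$. The level-set form of the motion is
$$u_t-|Du|\Big(\operatorname{div}\frac{Du}{|Du|}\Big)_+=0,\qquad (a)_+=\max\{a,0\}. \tag{1.1}$$
Each entry of
$$\bar u(x,t)=\max\big\{1-|x|,\ \sqrt{|x|^2+2t}-2\big\} \tag{1.2}$$
solves (1.1) for $x\ne0$. For the first, $Du/|Du|=-x/|x|$ has divergence $-1/|x|<0$, the positive part vanishes, and $u_t=0$. For the second, put $s=\sqrt{|x|^2+2t}$. Then $u_t=1/s$, $|Du|=|x|/s$, $\operatorname{div}(x/|x|)=1/|x|$, and $|Du|\operatorname{div}(Du/|Du|)=1/s$. The kink of the maximum must be looked at separately, and in Section 4 we prove that (1.2) gives the right sets $\{u<0\}$, $\{u=0\}$, $\{u\le 0\}$ for the solution $u$ of (1.1) that starts from $u_0$.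

For $0<t<\frac32$ the zero set of $\bar u(\cdot,t)$ consists of the circle $|x|=1$ and the circle $|x|=\sqrt{4-2t}$; at $t=\frac32$ it is the circle $|x|=1$; for $t>\frac32$ it is empty. Inside $\Omega$ only the moving circle is seen, and a point $x\in\Omega$ lies on the zero set at exactly one time, $T(x)=\frac12(4-|x|^2)$.

The inner circle behaves very differently: there $u(x,t)=0$ for all $t\in[0,\frac32]$. These points wait. If a whole piece of $\Omega$ could wait like this, the zero set of $u$ would contain an open set and would no longer deserve the name of a surface. This is called fattening. Precisely, with $\Gamma_t=\{x:u(x,t)=0\}$, **fattening occurs** if for some $t>0$ the set $\Gamma_t\cap\Omega$ has nonempty interior.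

We ask whether there exist a dimension $n\ge2$ and a bounded open set $\Omega\subset\mathbb R^n$ with smooth boundary for which fattening occurs. (For the level-set mean curvature flow without the positive part, there is evidence that it can fatten from a smooth initial surface when $n\ge3$, so one should not take the answer for granted.) We shall prove that the answer is no. At the end we shall see that two tangent discs, whose union has one bad boundary point, do fatten.

## 2. The equation where the gradient vanishes, and the theorems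

For $p\neq0$ and a symmetric matrix $X$ put
$$G(p,X)=\operatorname{tr}\Big[\Big(I-\frac{p\otimes p}{|p|^2}\Big)X\Big],\qquad F(p,X)=-\big(G(p,X)\big)_+ .$$
Then (1.1) is $u_t+F(Du,D^2u)=0$. Nothing is defined at $p=0$, and $F$ has no continuous extension there: for $n=2$ and $X=\operatorname{diag}(1,-1)$ we have $F(p,X)=0$ for $p=(s,0)$ but $F(p,X)=-1$ for $p=(0,s)$, $s\neq 0$ as small as we like.

**Definition (envelopes).** $F_*$ is the largest lower semicontinuous function below $F$, extended to $p=0$, and $F^*$ is the smallest upper semicontinuous function above $F$, extended to $p=0$.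

For $p\ne0$, $F_*=F^*=F$. Since $F(p,X)$ depends continuously on $(\xi,X)$, $\xi=p/|p|$, and the unit sphere is compact,
$$F_*(0,X)=-\max_{|\xi|=1}\big(\operatorname{tr}[(I-\xi\otimes\xi)X]\big)_+,\qquad F^*(0,X)=-\min_{|\xi|=1}\big(\operatorname{tr}[(I-\xi\otimes\xi)X]\big)_+. \tag{2.1}$$
In the example, $F_*(0,X)=-1$ and $F^*(0,X)=0$. We shall use four properties, all immediate:
$$F_*\le F^*\le 0,\qquad |F_*(p,X)|\le(n-1)\|X\|; \tag{2.2}$$
degenerate ellipticity, that is, $X\le Y$ implies $F(p,X)\ge F(p,Y)$; and geometricity, $F(\lambda p,\lambda X+\mu\,p\otimes p)=\lambda F(p,X)$ for $\lambda>0$, $\mu\in\mathbb R$. The last two pass to the envelopes.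

**Definition (viscosity solutions).** A function $\varphi$, $C^1$ in $t$ and $C^2$ in $x$, touches $u$ from above at $(x,t)$, $t>0$, if $u\le\varphi$ near $(x,t)$ with equality at $(x,t)$; from below, with $\ge$. An upper semicontinuous (usc) $u$ is a *subsolution* if $\varphi_t+F_*(D\varphi,D^2\varphi)\le0$ at every point where such a $\varphi$ touches from above. A lower semicontinuous (lsc) $u$ is a *supersolution* if $\varphi_t+F^*(D\varphi,D^2\varphi)\ge0$ at every point where $\varphi$ touches from below. A *solution* is both.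

A classical solution with nonzero gradient is a viscosity solution, by ellipticity. The maximum of two subsolutions is a subsolution, since a function that touches the maximum from above also touches whichever of the two realizes it; likewise the minimum of two supersolutions is a supersolution. Being a sub- or supersolution is a local property.

Throughout, $u_0$ is the signed distance function of $\Omega$: $u_0=-\operatorname{dist}(\cdot,\partial\Omega)$ in $\Omega$ and $u_0=\operatorname{dist}(\cdot,\partial\Omega)$ outside. $u$ is the unique viscosity solution with $u(\cdot,0)=u_0$ that is continuous on $\mathbb R^n\times[0,\infty)$ and uniformly continuous on $\mathbb R^n\times[0,H]$ for every $H>0$; this is the standard uniqueness class for geometric equations with uniformly continuous initial data.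

**Assumption on $\Omega$.** $\Omega\subset\mathbb R^n$, $n\ge2$, is bounded and open, $\partial\Omega$ is a compact embedded hypersurface of class $C^2$, and $\Omega$ lies locally on one side of $\partial\Omega$. This is the usual meaning of smooth boundary; $C^\infty$ is not needed.

**Theorem 1.** For every $x\in\Omega$ there is exactly one $t=T(x)>0$ with $u(x,t)=0$. The function $T:\Omega\to(0,\infty)$ is continuous, $\Gamma_t\cap\Omega=\{T=t\}$, the sets $\Gamma_t\cap\Omega$ are pairwise disjoint, $\{u(\cdot,t)<0\}=\operatorname{int}\{u(\cdot,t)\le0\}$, and $\Gamma_t\cap\Omega$ has empty interior for every $t>0$. So fattening never occurs. Moreover $|\Gamma_t\cap\Omega|=0$ for all but countably many $t$.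

**Theorem 2.** For $n=2$ and $\Omega=B_1(e)\cup B_1(-e)$, $e=(1,0)$, the set $\Gamma_t\cap\Omega$ has nonempty interior for all $t\in(0,\frac18]$.

Theorem 1 answers the question: no dimension $n\ge2$ and no bounded open set with smooth boundary fatten. Theorem 2 is a complement. It says that regularity of $\partial\Omega$ cannot be dropped even at one point.

## 3. Semijets, stability, relabeling, comparison

**Definition (half-relaxed limits).** For locally bounded functions $f_k$, the upper half-relaxed limit at $z$ is $\sup\{\limsup f_k(z_k):z_k\to z\}$, and the lower one is $\inf\{\liminf f_k(z_k):z_k\to z\}$. For $f_k(s)=(1+e^{-ks})^{-1}$ on $\mathbb R$ they are $\mathbf 1_{\{s\ge0\}}$ and $\mathbf 1_{\{s>0\}}$: at $s=0$ use $z_k=\pm k^{-1/2}$.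

**Fact 3.1 (stability).** The upper half-relaxed limit of a locally bounded sequence of subsolutions is a subsolution, and the lower half-relaxed limit of a locally bounded sequence of supersolutions is a supersolution. (M. G. Crandall, H. Ishii, P.-L. Lions, *User's guide*, Bull. AMS 27 (1992), §6.)

**Definition (semijets).** $(b,q,X)\in\mathcal P^{2,+}w(x,t)$ if
$$w(y,s)\le w(x,t)+b(s-t)+\langle q,y-x\rangle+\tfrac12\langle X(y-x),y-x\rangle+o(|s-t|+|y-x|^2).$$
$\overline{\mathcal P}^{2,+}w(z)$ consists of the limits of $(b_j,q_j,X_j)\in\mathcal P^{2,+}w(z_j)$ with $z_j\to z$, $w(z_j)\to w(z)$. Put $\mathcal P^{2,-}w=-\mathcal P^{2,+}(-w)$, and similarly with bars.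

For $w(x,t)=-|x|$ in one space dimension, $\mathcal P^{2,+}w(0,t)$ consists of the triples $(0,q,X)$ with $|q|<1$ and $X$ arbitrary, or $|q|=1$ and $X\ge0$. Indeed $x=0$ forces $b=0$, a slope $|q|<1$ leaves room of order $|x|$, and for $q=1$ the condition on $x<0$ reads $0\le\frac12Xx^2+o(x^2)$.

Subsolutions satisfy $b+F_*(q,X)\le0$ for all $(b,q,X)\in\overline{\mathcal P}^{2,+}$, since $F_*$ is lsc; supersolutions satisfy $b+F^*(q,X)\ge0$ on $\overline{\mathcal P}^{2,-}$, since $F^*$ is usc.

**Fact 3.2 (*User's guide*, Thm 8.3).** Let $w_1,w_2$ be usc, let $\varphi(x_1,x_2,t)$ be $C^1$ in $t$ and $C^2$ in $(x_1,x_2)$, and let $w_1(x_1,t)+w_2(x_2,t)-\varphi$ have a local maximum at $\hat z=(\hat x_1,\hat x_2,\hat t)$, $\hat t>0$. Put $A=D^2_{(x_1,x_2)}\varphi(\hat z)$. Then for every $\varepsilon>0$ there are $(b_i,D_{x_i}\varphi(\hat z),X_i)\in\overline{\mathcal P}^{2,+}w_i(\hat x_i,\hat t)$ with $b_1+b_2=\varphi_t(\hat z)$ and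
$$-\Big(\frac1\varepsilon+\|A\|\Big)I\le\begin{pmatrix}X_1&0\\0&X_2\end{pmatrix}\le A+\varepsilon A^2,$$
provided that condition (8.5) of that text holds: near $\hat z$, $b_i$ is bounded above for all $(b_i,q_i,X_i)\in\mathcal P^{2,+}w_i$ with $|w_i|+|q_i|+\|X_i\|\le M$, for each $M$.

The condition holds whenever $w_1$ is a subsolution and $-w_2$ a supersolution, which is how we shall use the fact. Indeed $b_1\le-F_*(q_1,X_1)\le(n-1)M$ by (2.2). And $(-b_2,-q_2,-X_2)\in\mathcal P^{2,-}(-w_2)$ gives $-b_2+F^*(-q_2,-X_2)\ge0$, so $b_2\le0$.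

**Lemma 3.3 (relabeling).** If $\theta:\mathbb R\to\mathbb R$ is continuous and nondecreasing and $f$ is a continuous subsolution (supersolution), then so is $\theta(f)$.

*Proof.* First let $\theta$ be a smooth diffeomorphism of $\mathbb R$ with $\theta'>0$. If $\varphi$ touches $\theta(f)$, then $g=\theta^{-1}(\varphi)$ touches $f$ from the same side, and $\varphi_t=\theta'g_t$, $D\varphi=\theta'Dg$, $D^2\varphi=\theta'D^2g+\theta''Dg\otimes Dg$. By geometricity, $\varphi_t+F_*(D\varphi,D^2\varphi)=\theta'\,(g_t+F_*(Dg,D^2g))$, and the same with $F^*$; so the inequality for $g$ gives the one for $\varphi$. For general $\theta$, let $\theta_k(s)$ be a mollification of $\theta$ at scale $1/k$ plus $s/k$. These are diffeomorphisms of the first kind, and $\theta_k(f)\to\theta(f)$ locally uniformly. Apply Fact 3.1. $\square$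

**Lemma 3.4 (comparison).** If $f,g$ are uniformly continuous on $\mathbb R^n\times[0,H]$, $f$ is a subsolution, $g$ a supersolution, and $f(\cdot,0)\le g(\cdot,0)$, then $f\le g$.

This is standard (Chen–Giga–Goto; Giga–Goto–Ishii–Sato). Here is the proof.

*Proof.* Suppose $f(z,s)-g(z,s)\ge4c>0$; by continuity we may take $0<s<H$. Uniform continuity bounds the increments of $f,g$ in $t$ over $[0,H]$ and gives at most linear growth of increments in $x$, so
$$f(x,t)-g(y,t)\le f(x,0)-g(y,0)+C\le f(x,0)-f(y,0)+C\le C_0(1+|x-y|).$$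
Choose $\lambda>0$ with $\lambda s+\frac{\lambda}{H-s}\le c$ and let
$$\Phi=f(x,t)-g(y,t)-\tfrac1\epsilon|x-y|^4-\delta(|x|^2+|y|^2)-\lambda t-\tfrac{\lambda}{H-t}.$$
If $2\delta|z|^2\le c$, then $\Phi(z,z,s)\ge 2c$. Where $\Phi\ge0$ we have $\frac1\epsilon|x-y|^4+\delta(|x|^2+|y|^2)\le C_0(1+|x-y|)$, a bounded region, and $\Phi\to-\infty$ as $t\uparrow H$. So $\sup\Phi\ge2c$ is attained at some $(\hat x,\hat y,\hat t)$ with $\hat t<H$. The last inequality gives, for $\epsilon\le1$, $|\hat x-\hat y|\le C\epsilon^{1/4}$ and $\delta(|\hat x|+|\hat y|)\le C\sqrt\delta$, with $C$ independent of $\epsilon,\delta$. If $\hat t=0$, then $2c\le f(\hat x,0)-g(\hat y,0)\le g(\hat x,0)-g(\hat y,0)<c$ once $\epsilon$ is small, by uniform continuity; this is impossible. Fix such an $\epsilon$. Then $\hat t>0$ for all small $\delta$.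

Apply Fact 3.2 with $w_1=f$, $w_2=-g$ and its parameter equal to $1$. With $p=\frac4\epsilon|\hat x-\hat y|^2(\hat x-\hat y)$ and $X=X_1$, $Y=-X_2$,
$$\lambda\le b_1+b_2\le-F_*(p+2\delta\hat x,X)+F^*(p-2\delta\hat y,Y),\qquad-(1+\|A\|)I\le\begin{pmatrix}X&0\\0&-Y\end{pmatrix}\le A+A^2 .$$
Everything is bounded as $\delta\to0$; pass to a subsequence with $p\to\bar p$, $X\to\bar X$, $Y\to\bar Y$. The limit of $A$ has the form $\begin{pmatrix}B&-B\\-B&B\end{pmatrix}$ and annihilates all vectors $(\xi,\xi)$. Testing with these, $\bar X\le\bar Y$.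

If $\bar p\ne0$, continuity of $F$ and ellipticity give $\lambda\le F(\bar p,\bar Y)-F(\bar p,\bar X)\le0$. If $\bar p=0$, then $\hat x-\hat y\to0$, so $A\to0$ and $\bar X\le0$; since $F^*\le0$ and $F_*$ is lsc, $\lambda\le\limsup(-F_*(p+2\delta\hat x,X))\le-F_*(0,\bar X)=0$. Both contradict $\lambda>0$. $\square$

## 4. Monotone sets, ball barriers, extinction

Put
$$E_t=\{u(\cdot,t)<0\},\qquad K_t=\{u(\cdot,t)\le0\},\qquad C_t=\{u(\cdot,t)\ge0\},\qquad d=-u_0 .$$
So $d$ is the distance to $\partial\Omega$ inside $\Omega$, and $K_0=\overline\Omega$, $C_0=\{d\le0\}=\mathbb R^n\setminus\Omega$. The facts of this section do not use regularity of $\partial\Omega$.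

**Lemma 4.1 (monotonicity).** $u(x,\cdot)$ is nondecreasing and $u(\cdot,t)$ is $1$-Lipschitz. Hence $E_t$ and $K_t$ are nonincreasing in $t$, $C_t$ is nondecreasing, $K_t\subset\overline\Omega$, and $\{(x,t):x\in K_t\}$, $\{(x,t):x\in C_t\}$ are closed.

*Proof.* The time-independent function $u_0$ is a subsolution: if $\varphi$ touches it from above, $\varphi_t=0$, and $F_*\le0$. So $u_0\le u(\cdot,h)$ by Lemma 3.4. Both $u$ and $u(\cdot,\cdot+h)$ are solutions, so Lemma 3.4 again gives $u(\cdot,t)\le u(\cdot,t+h)$. For the Lipschitz bound compare $u(\cdot+z,\cdot)$ with $u+|z|$. The rest follows from continuity. $\square$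

**Lemma 4.2 (ball barrier).** If $\overline B_r(x)\subset E_s$, $t\ge s$ and $|z-x|^2+2(n-1)(t-s)\le r^2$, then $z\in E_t$.

*Proof.* The function $Q(z,t)=|z-x|^2+2(n-1)(t-s)$ is a solution. For $z\ne x$ it is classical: $Q_t=2(n-1)=G(DQ,D^2Q)$. At $z=x$ a touching $\varphi$ has $\varphi_t=2(n-1)$, $D\varphi=0$, and $D^2\varphi\ge2I$ (from above) or $\le2I$ (from below); since $F_*(0,2I)=F^*(0,2I)=-2(n-1)$, ellipticity gives both inequalities. Let $U(\rho)=\max_{|z-x|\le\rho}u(z,s)$, which is nondecreasing and $1$-Lipschitz. By Lemma 3.3, $f=U(\sqrt{Q})$ is a solution for $t>s$; it is uniformly continuous, and $f(z,s)=U(|z-x|)\ge u(z,s)$. So $u\le f$ for $t\ge s$, and where $Q\le r^2$ we get $u\le U(r)<0$. $\square$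

**Lemma 4.3 (approximation from the past).** If $x'\in C_{t_0}$ and $t_j\uparrow t_0$, $t_j<t_0$, then there are $x_j'\in C_{t_j}$ with $x_j'\to x'$.

*Proof.* Otherwise, for some $r>0$ and a subsequence, $\overline B_r(x')\subset E_{t_j}$. As soon as $2(n-1)(t_0-t_j)\le r^2$, Lemma 4.2 gives $x'\in E_{t_0}$, a contradiction. $\square$

For $K$ the analogous statement is trivial: $x\in K_{t_0}$ lies in $K_t$ for all $t\le t_0$.

**Lemma 4.4 (extinction).** If $\overline\Omega\subset\overline B_{R_0}(0)$ and $T_0=R_0^2/(2(n-1))$, then $K_t=\emptyset$ for $t>T_0$.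

*Proof.* By Lemma 3.3, $\sqrt{|z|^2+2(n-1)t}-R_0$ is a solution. Initially it is $|z|-R_0\le u_0(z)$: outside $\Omega$, $u_0(z)=\operatorname{dist}(z,\overline\Omega)\ge|z|-R_0$; inside, the ball of radius $|u_0(z)|$ about $z$ lies in $\overline B_{R_0}(0)$, so $|u_0(z)|\le R_0-|z|$. Lemma 3.4 gives $u\ge\sqrt{2(n-1)t}-R_0>0$ for $t>T_0$. $\square$

We fix $T_1=T_0+1$.

**Lemma 4.5 (indicators).** $\mathbf 1_{\{u\ge0\}}$ is a usc subsolution and $\mathbf 1_{\{u>0\}}$ is an lsc supersolution.

*Proof.* Let $\theta_k^\pm(s)=(1+e^{-k(s\pm k^{-1/2})})^{-1}$. If $u(z)\ge0$, then $\theta_k^+(u(z))\ge(1+e^{-\sqrt k})^{-1}\to1$. If $u(z)<0$, then $u\le-c<0$ near $z$ and $\theta_k^+(u)\to0$ uniformly there. So the upper half-relaxed limit of $\theta_k^+(u)$ is $\mathbf 1_{\{u\ge0\}}$. In the same way, $\theta_k^-(u(z))\le(1+e^{\sqrt k})^{-1}\to0$ if $u(z)\le0$, and $\theta_k^-(u)\to1$ uniformly near $z$ if $u(z)>0$; the lower half-relaxed limit is $\mathbf 1_{\{u>0\}}$. Use Lemma 3.3 and Fact 3.1. $\square$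

**The ring again.** We now justify (1.2): we show $\min\{u,\frac12\}=\min\{\bar u,\frac12\}$, so that all sets at level $0$ can be read off $\bar u$. Away from $x=0$, $\bar u$ is a maximum of two solutions $f_1=1-|x|$, $f_2=\sqrt{|x|^2+2t}-2$, hence a subsolution. It is a supersolution where $f_1\ne f_2$. Let $\varphi$ touch it from below at $(x_0,t_0)$, $x_0\ne0$, where $f_1=f_2$. Put $r_0=|x_0|$, $e_0=x_0/r_0$, $s_0=\sqrt{r_0^2+2t_0}$. All directional derivatives of $\varphi$ are at most the larger of those of $f_1,f_2$, so by separation of convex sets the space-time gradient of $\varphi$ lies on the segment between those of $f_1$ and $f_2$: for some $\vartheta\in[0,1]$,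
$$D\varphi=\lambda e_0,\quad\lambda=\vartheta\tfrac{r_0}{s_0}-(1-\vartheta),\quad\varphi_t=\tfrac{\vartheta}{s_0}.$$
Along the circle $|x|=r_0$ at time $t_0$, $\bar u$ is constant, so $\varphi$ has a maximum at $x_0$. The second derivative along this circle gives $\langle D^2\varphi\,\xi,\xi\rangle-\lambda/r_0\le0$ for the unit tangent $\xi$. If $\lambda\ne0$, then $(G(D\varphi,D^2\varphi))_+\le\lambda_+/r_0\le\vartheta/s_0=\varphi_t$. If $\lambda=0$, then $\langle D^2\varphi\,\xi,\xi\rangle\le0$, so $F^*(0,D^2\varphi)=0$ by (2.1), and $\varphi_t\ge0$. So $\bar u$ is a solution on $\{x\ne0\}$, and by Lemma 3.3 so is $\min\{\bar u,\frac12\}$. For $|x|<\frac12$ the latter is the constant $\frac12$. Thus $\min\{\bar u,\frac12\}$ is a uniformly continuous solution on $\mathbb R^2\times[0,H]$ for each $H$; so is $\min\{u,\frac12\}$, with the same initial value. By Lemma 3.4 they agree.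

## 5. Time-shifted sets, and boundary points that wait

For $x\in\Omega$ put
$$\underline T(x)=\min\{t:u(x,t)\ge0\}>0,\qquad\overline T(x)=\max\{t:u(x,t)\le0\}\le T_0 .$$
These exist by Lemmas 4.1 and 4.4. Since $u(x,\underline T(x))=0$, $\underline T\le\overline T$, and by monotonicity
$$x\in C_t\iff t\ge\underline T(x),\qquad x\in K_t\iff t\le\overline T(x),\qquad\{t:u(x,t)=0\}=[\underline T(x),\overline T(x)]. \tag{5.1}$$

**Lemma 5.1 (what has to be proved).** If $\underline T=\overline T$ on $\Omega$, then all assertions of Theorem 1 hold.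

*Proof.* Put $T=\underline T=\overline T$. By (5.1), $u(x,\cdot)$ has exactly one zero, $T(x)$, so $\Gamma_t\cap\Omega=\{T=t\}$, and these sets are disjoint for different $t$. The sets $\{T\le s\}=C_s\cap\Omega$ and $\{T\ge s\}=K_s\cap\Omega$ are relatively closed in $\Omega$, so $T$ is continuous. Disjoint measurable subsets of the bounded set $\Omega$ have positive measure at most countably often.

*$E_t=\operatorname{int}K_t$.* $E_t$ is open and contained in $K_t$. For $t=0$ both sides are $\Omega=\operatorname{int}\overline\Omega$, because $\Omega$ lies on one side of $\partial\Omega$. Let $t>0$ and $\overline B_r(x)\subset\operatorname{int}K_t$. Then $\overline B_r(x)\subset\operatorname{int}\overline\Omega=\Omega$, and $T\ge t$ on this ball, so $\overline B_r(x)\subset E_s$ for every $s<t$. Choose $s\in[0,t)$ with $2(n-1)(t-s)\le r^2$; Lemma 4.2 gives $x\in E_t$.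

*No fattening.* An open ball in $\Gamma_t\cap\Omega$ would lie in $\operatorname{int}K_t=E_t$, but $\Gamma_t\cap E_t=\emptyset$. $\square$

If $\underline T(x)<\overline T(x)$, then $x\in K_{t+b}\cap C_t$ with $t=\underline T(x)$, $b=\overline T(x)-\underline T(x)>0$. So we must show
$$K_{t+b}\cap C_t\cap\Omega=\emptyset\qquad\text{for all }b>0,\ t\ge0. \tag{5.2}$$
The natural approach is to view $K_{t+b}$ and $C_t$ as two evolutions with a head start of $b$, to separate them at $t=0$, and to let comparison keep them apart. When the boundary leaves at once, this works.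

**Proposition 5.2.** If $b>0$ and $K_b\cap\partial\Omega=\emptyset$, then $K_{t+b}\cap C_t=\emptyset$ for all $t\ge0$.

*Proof.* Since $K_b\subset\overline\Omega$, $u(\cdot,b)>0$ on $C_0$; and $u(\cdot,b)\ge u_0\to\infty$ at infinity. So $m_0=\min_{C_0}u(\cdot,b)>0$. Let $\theta(s)=m_0+s$ for $s\le0$ and $\theta(s)=\max\{m_0,s\}$ for $s\ge0$. Then $\theta(u_0)\le u(\cdot,b)$: if $u_0(x)\ge0$, both $u(x,b)\ge m_0$ and $u(x,b)\ge u_0(x)$; if $u_0(x)<0$, there is $y\in\partial\Omega$ with $|x-y|=-u_0(x)$, and $u(x,b)\ge u(y,b)-|x-y|\ge m_0+u_0(x)$. By Lemmas 3.3 and 3.4, $\theta(u(x,t))\le u(x,t+b)$. If $x\in C_t$, then $u(x,t+b)\ge\theta(0)=m_0>0$. $\square$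

In the ring, this stops at its first line. For $0<b\le\frac32$ the inner circle lies in $K_b$, so $m_0=0$. In fact the inner circle lies in $K_{t+b}\cap C_t$ as long as $t+b\le\frac32$: the two sets touch from the start and keep touching, and their distance carries no information. What we have to exclude is only that contact spreads from $\partial\Omega$ into $\Omega$, or is born inside $\Omega$. The proof has three parts, all based on one touching lemma (Section 6):

1. Near $\partial\Omega$ we replace the distance by a directed quantity. If we look inward from a point $x\in K_{t+b}$, we see a cone free of $C_t$, even when $x$ itself lies in $C_t$ (Section 7).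
2. With this cone we show that no point of $\Omega$ near $\partial\Omega$ waits (Section 8).
3. Away from $\partial\Omega$, a first contact is excluded by a localized distance (Section 9).

Parts 1 and 2 assume that there has been no contact deep inside up to the time considered, while part 3 assumes no contact at all in $\Omega$ before. Section 10 fits them together by moving the gap $b$.

## 6. The touching lemma

Suppose a quantity $|x'-x-a(t)|+f(x,t)$ is nonnegative on all pairs $x\in K_{t+b}$, $x'\in C_t$ up to time $t_0$ and vanishes at one pair at time $t_0$. We want a bound from above for its time derivative there. In the applications we shall choose $a$ and $f$ so that the bound is violated.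

**Lemma 6.1.** Let $b>0$, $t_0>0$, $x_0\in K_{t_0+b}$, $x_0'\in C_{t_0}$. Let $\psi(x,x',t)=|x'-x-a(t)|+f(x,t)$ with $a\in C^1$, $f$ continuous with $Df,D^2f,f_t$ continuous near $(x_0,t_0)$, $v:=x_0'-x_0-a(t_0)\ne0$ and $\psi(x_0,x_0',t_0)=0$. Assume $\psi\ge0$ for all $(x,x',t)$ near $(x_0,x_0',t_0)$ with $t\le t_0$, $x\in K_{t+b}$, $x'\in C_t$. Put
$$N=-\frac v{|v|},\qquad w=Df(x_0,t_0),\qquad N_1=\frac{N+w}{|N+w|},$$
and assume $|w|\le\frac12$. Then at $(x_0,x_0',t_0)$
$$\psi_t=\langle N,a'\rangle+f_t\ \le\ \max\{0,S\},\qquad S:=\frac{16|w|^4}{|v|}+\operatorname{tr}\big[(I-N_1\otimes N_1)D^2f\big]. \tag{6.1}$$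
Moreover $|N-N_1|\le2|w|$.

The fourth power matters. In Section 9 we shall have $|v|=\eta m^2$ and $|w|$ of order $\eta m$, with $m$ possibly tiny. Then $|w|^4/|v|$ is of order $\eta^3m^2$, while $|w|^2/|v|$ would be of order $\eta$ and would not get small with $m$. The fourth power comes from a good pairing of two orthonormal bases in Step 3.

*Proof.* **Step 1: turn the assumption into a strict maximum.** Fact 3.2 needs functions, not sets. Let $V(x',t)=\mathbf 1_{\{u(x',t)\ge0\}}$ and $\bar v(x,t)=\mathbf 1_{\{u(x,t+b)>0\}}$, a subsolution and a supersolution by Lemma 4.5. Note that $V-\bar v\le1$, and $V-\bar v=1$ exactly if $x'\in C_t$ and $x\in K_{t+b}$; otherwise $V-\bar v\le0$. Put $z_0=(x_0,x_0',t_0)$ and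
$$\Psi=\psi+|x-x_0|^4+|x'-x_0'|^4+(t-t_0)^2 .$$
Near $z_0$ and for $t\le t_0$: where $V-\bar v=1$ we have $\psi\ge0$, so $V-\bar v-\Psi\le1$ with equality only at $z_0$. Where $V-\bar v\le0$ we have $V-\bar v-\Psi\le\frac14$ in a small neighborhood, since $\Psi$ is continuous and $\Psi(z_0)=0$. So there is a compact neighborhood $Q$ of $z_0$ such that on $Q\cap\{t\le t_0\}$ the function $V-\bar v-\Psi$ has its strict maximum at $z_0$, with value $1$.

**Step 2: move to times before $t_0$.** We know nothing for $t>t_0$, so $z_0$ need not be a local maximum in space-time. We add a barrier in time. Let $z_k=(x_k,x_k',t_k)$ maximize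
$$V-\bar v-\Psi-\frac1{k(t_0-t)}\quad\text{over }Q\cap\{t<t_0\};$$
the maximum exists since the function is usc and tends to $-\infty$ as $t\uparrow t_0$. To bound it from below, test with $t=t_0-k^{-1/2}$, $x=x_0$ and $x'=y_k'$, where $y_k'\in C_{t_0-k^{-1/2}}$, $y_k'\to x_0'$ come from Lemma 4.3. Here $x_0\in K_{t_0+b}\subset K_{t+b}$, so the value is $1-\Psi(x_0,y_k',t_0-k^{-1/2})-k^{-1/2}\to1$. By upper semicontinuity every limit point $\bar z$ of $z_k$ satisfies $(V-\bar v-\Psi)(\bar z)\ge1$, so $z_k\to z_0$. For large $k$, $z_k$ lies in the interior of $Q$ and $0<t_k<t_0$, so it is a local maximum in space-time.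

**Step 3: apply Fact 3.2 and pair the bases.** This gives the inequality (6.1). Use Fact 3.2 with $w_1=V$ (variable $x'$), $w_2=-\bar v$ (variable $x$) and $\varphi=\Psi+\frac1{k(t_0-t)}$. With $A=D^2_{(x',x)}\Psi(z_k)$, for every $\varepsilon>0$ there are $b_1,b_2$ and matrices $Y,X$ (where $-X$ is the matrix belonging to $-\bar v$) with
$$b_1+b_2=\Psi_t+\frac1{k(t_0-t_k)^2}\ge\Psi_t,\qquad\begin{pmatrix}Y&0\\0&-X\end{pmatrix}\le A+\varepsilon A^2 .$$
Put $p'=D_{x'}\Psi(z_k)$, $p=-D_x\Psi(z_k)$. As $k\to\infty$, $p'\to v/|v|=-N$ and $p\to-(N+w)\ne0$, so for large $k$ both are nonzero, and the viscosity inequalities read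
$$b_1\le(G(p',Y))_+,\qquad-b_2\ge(G(p,X))_+ .$$
Since $\alpha_+-\beta_+\le(\alpha-\beta)_+$, for all orthonormal bases $(\xi_i')$ of $p'^\perp$ and $(\xi_i)$ of $p^\perp$,
$$\Psi_t\le\big(G(p',Y)-G(p,X)\big)_+=\Big(\sum_{i=1}^{n-1}\langle Y\xi_i',\xi_i'\rangle-\langle X\xi_i,\xi_i\rangle\Big)_+\le\Big(\sum_{i=1}^{n-1}\big\langle(A+\varepsilon A^2)(\xi_i',\xi_i),(\xi_i',\xi_i)\big\rangle\Big)_+ .$$
Let $\varepsilon\to0$, then $k\to\infty$. Any orthonormal bases of $N^\perp$ and $N_1^\perp$ are limits of orthonormal bases of $p'^\perp$ and $p^\perp$, by rotations tending to the identity. The penalties in $\Psi$ contribute nothing at $z_0$: their second space derivatives and first time derivative vanish there. The second derivative of $|x'-x-a|$ in direction $(\xi',\xi)$ is $|P(\xi'-\xi)|^2/|v|$ with $P=I-N\otimes N$. So for all orthonormal bases $(\xi_i')$ of $N^\perp$ and $(\xi_i)$ of $N_1^\perp$,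
$$\psi_t\le\Big(\sum_{i=1}^{n-1}\frac{|P(\xi_i'-\xi_i)|^2}{|v|}+\langle D^2f\,\xi_i,\xi_i\rangle\Big)_+ . \tag{6.2}$$
Now choose the bases. Let $\theta$ be the angle between $N$ and $N_1$. Since $\langle N,N+w\rangle\ge\frac12$, $\cos\theta>0$; and $\sin\theta\le|w|/|N+w|\le2|w|$. Write $N_1=\cos\theta\,N+\sin\theta\,\tau$ with a unit vector $\tau\perp N$. Take $\xi_i=\xi_i'$ for an orthonormal basis of $\{N,\tau\}^\perp$, and for the remaining index $\xi'=\tau$, $\xi=\cos\theta\,\tau-\sin\theta\,N$, which is orthogonal to $N_1$. Only this pair contributes to the first sum, and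
$$|P(\xi'-\xi)|=1-\cos\theta=\frac{\sin^2\theta}{1+\cos\theta}\le\sin^2\theta\le4|w|^2 .$$
So the first sum is at most $16|w|^4/|v|$, and the second is $\operatorname{tr}[(I-N_1\otimes N_1)D^2f]$. This is (6.1). The formula for $\psi_t$ is the chain rule.

Finally $|N_1-(N+w)|=\big||N+w|-1\big|\le|w|$, so $|N-N_1|\le2|w|$. $\square$

## 7. A cone free of $C_t$ near $\partial\Omega$

**Constants.** They depend only on $\Omega$. By Gilbarg–Trudinger, Lemma 14.16, for some $\rho_*\in(0,1)$ the function $d$ is $C^2$ with $|Dd|=1$ on $\{|d|<3\rho_*\}$, and $\|D^2d\|\le C_d$ on $\{|d|\le\rho_*\}$ with some $C_d\ge1$. Let $\nu=\chi(d)Dd$ with a smooth cutoff $0\le\chi\le1$, $\chi=1$ on $[-\rho_*,\rho_*]$, $\operatorname{supp}\chi\subset[-2\rho_*,2\rho_*]$. So $\nu$ is a $C^1$ vector field with compact support, $|\nu|\le1$, with Lipschitz constant at most some $L\ge1$, and $\nu=Dd$ is the inward unit direction on $\{|d|\le\rho_*\}$. Put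
$$C=16L^2,\qquad\Gamma=M=8\big(C(n-1)+1\big),\qquad\kappa=2e^{2\Gamma T_1},$$
and choose $0<\rho_1\le\min\{\frac18,\frac{\rho_*}2\}$ with $2(n-1)(1+C_d)M\kappa\rho_1\le1$. Then
$$2M\kappa\rho_1\le1,\qquad2(n-1)C_dM\kappa\rho_1\le1,\qquad M\kappa\rho_1^2\le\tfrac1{16}. \tag{7.1}$$

**Definition (first deep contact).** For $b>0$ let
$$\tau(b)=\min\{t\in[0,T_1]:K_{t+b}\cap C_t\cap\{d\ge\rho_1\}\ne\emptyset\},$$
and $\tau(b)=+\infty$ if there is no such $t$.

The set of such $t$ is compact, because the sets in Lemma 4.1 are closed and $\{d\ge\rho_1\}$ is compact. $\tau$ is nondecreasing in $b$ since $K_{t+b}$ shrinks as $b$ grows, and $\tau(b)>0$ since $C_0\cap\Omega=\emptyset$. In the ring, $\tau\equiv\infty$ by (5.1), since $\underline T=\overline T$ in $\Omega$.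

**Proposition 7.1.** Let $b>0$, $0\le t_1\le T_1$, $t_1<\tau(b)$. There is $\varepsilon_1>0$ such that for all $t\in[0,t_1]$, $x\in K_{t+b}$ with $d(x)\le\rho_1$, $x'\in C_t$, $0<h\le\varepsilon_1$:
$$|x'-x-h\nu(x)|>\tfrac3{16}h. \tag{7.2}$$

So the balls $\overline B_{3h/16}(x+h\nu(x))$, $0<h\le\varepsilon_1$, which fill a cone with vertex $x$ and axis $\nu(x)$, do not meet $C_t$. The vertex itself is not excluded. In the ring we can see this by hand. Let $x\in K_{t+b}$, so $1\le|x|\le\sqrt{4-2t-2b}$, while $C_t=\{|x|\le1\}\cup\{|x|\ge\sqrt{4-2t}\}$, and $\sqrt{4-2t}-\sqrt{4-2t-2b}\ge\frac{2b}4=\frac b2$. Near the inner circle, $x+h\nu(x)$ has norm $|x|+h$, so its distance to the inner disc is at least $h$, and to the outer part of $C_t$ at least $\frac b2-h>\frac3{16}h$ for $h\le\frac b4$. Near the circle $|x|=2$, $x+h\nu(x)$ has norm $|x|-h$; its distance to the outer part is at least $h$, and to the inner disc at least $1-\rho_1-h\ge\frac78-h>\frac3{16}h$ for $h\le\frac12$.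

How can we prove it in general? The first try is $\psi=|x'-x-h\nu(x)|-\frac h4$ in Lemma 6.1. There are two obstacles. First, $\nu$ is only $C^1$, and the lemma takes two derivatives in $x$; we read $\nu$ at an independent point $y$ and penalize $|x-y|^2$. Second, nothing produces a strict sign. We let $h$ range over an interval $[\alpha(t),\beta(t)]$ whose ends move toward each other exponentially. If the contact direction $N$ is close to $\pm\nu$, the minimum in $h$ sits at an end, and the motion of that end gives the sign. If $N$ is transversal to $\nu$, a term $-M\beta d^2$, strongly concave across the level sets of $d$, gives it.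

*Proof.* **Step 1: parameters.** We fix all small quantities. By compactness there is $r_1>0$ with $|x-x'|\ge r_1$ whenever $t\le t_1$, $x\in K_{t+b}$, $d(x)\ge\rho_1$, $x'\in C_t$; otherwise a limit would be a point of $K_{t+b}\cap C_t\cap\{d\ge\rho_1\}$ at some $t\le t_1<\tau(b)$. Let $\varepsilon_1>0$ be so small that
$$4\kappa\varepsilon_1\le\rho_*,\quad8C_d\kappa\varepsilon_1\le1,\quad2\kappa\varepsilon_1<r_1,\quad(2L+1)\kappa\varepsilon_1\le\tfrac1{32},\quad128(2L+1)^4(\kappa\varepsilon_1)^2\le\tfrac12 .$$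
For $\varepsilon\in(0,\varepsilon_1]$ put
$$\alpha(t)=\varepsilon e^{\Gamma t},\qquad\beta(t)=2\varepsilon e^{\Gamma(2T_1-t)},\qquad\sigma=\frac\varepsilon{16T_1}.$$
On $[0,T_1]$ we have $\alpha\le\varepsilon e^{\Gamma T_1}<2\varepsilon e^{\Gamma T_1}\le\beta$ and $\beta\le\kappa\varepsilon$, so $\varepsilon\le\alpha<\beta\le\kappa\varepsilon\le\kappa\alpha$. For $y\in\mathbb R^n$ and $h\in[\alpha(t),\beta(t)]$ let
$$\psi=|x'-x-h\nu(y)|-\tfrac h4+Ch|x-y|^2-M\beta(t)d(x)^2+\sigma t. \tag{7.3}$$
Points $x\in K_{t+b}$ have $d(x)\ge0$, and for $0\le d\le\rho_1$, by (7.1), $M\beta d^2\le M\kappa\rho_1^2\alpha\le\frac h{16}$.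

**Claim.** $\psi>0$ for all $t\in[0,t_1]$, $x\in K_{t+b}$ with $d(x)\le\rho_1$, $x'\in C_t$, $y\in\mathbb R^n$, $h\in[\alpha(t),\beta(t)]$.

The claim implies (7.2): take $y=x$, $h=\alpha(t)$. Then $|x'-x-h\nu(x)|>\frac h4-\sigma t\ge\frac h4-\frac\varepsilon{16}\ge\frac{3h}{16}$. As $\varepsilon$ ranges over $(0,\varepsilon_1]$, $\alpha(t)$ covers $(0,\varepsilon_1]$.

**Step 2: the claim at $t=0$.** Here smoothness of $\partial\Omega$ enters. Suppose $\psi\le0$ at $t=0$. Write $x'=x+z$, $z=h\nu(y)+q$. Then $|q|+Ch|x-y|^2\le\frac h4+\frac h{16}=\frac5{16}h$. So $|x-y|^2\le\frac5{256L^2}$ and $|\nu(x)-\nu(y)|\le L|x-y|\le\frac{\sqrt5}{16}\le0.14$. Also $|z|<2h\le2\kappa\varepsilon\le\frac{\rho_*}2$; since $0\le d(x)\le\rho_1\le\frac{\rho_*}2$ and $d$ is $1$-Lipschitz, the segment from $x$ to $x'$ lies in $\{|d|\le\rho_*\}$. Taylor's formula, $\langle\nu(x),\nu(y)\rangle\ge1-0.14$ and $2C_dh^2\le\frac h4$ (from $8C_d\kappa\varepsilon_1\le 1$) give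
$$d(x')\ge d(x)+\langle Dd(x),z\rangle-\tfrac{C_d}2|z|^2\ge0.86\,h-\tfrac5{16}h-2C_dh^2>\tfrac h4>0 .$$
This contradicts $x'\in C_0=\{d\le0\}$.

**Step 3: a first violation and its first-order conditions.** Call data with $\psi\le0$ a violation. Since $x$ and $h$ are bounded and $h\ge\varepsilon$, $\psi\le0$ bounds $y$ and $x'$, so the set of violations with $t\in[0,t_1]$ is compact. If the claim fails, there is a first violating time $t_0$, and $t_0\in(0,t_1]$ by Step 2.

At time $t_0$, $\psi\ge0$ for all admissible data. Indeed, for $t_j\uparrow t_0$ keep $x\in K_{t_0+b}\subset K_{t_j+b}$ and $y$, take $x_j'\in C_{t_j}$, $x_j'\to x'$ from Lemma 4.3, choose $h_j\in[\alpha(t_j),\beta(t_j)]$, $h_j\to h$, and pass to the limit in $\psi>0$.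

Fix a violation $(x,x',y,h)$ at $t_0$. Then $\psi=0$, and this value is minimal in $y$ and in $h\in[\alpha(t_0),\beta(t_0)]$. Put $v=x'-x-h\nu(y)$. From $\psi=0$, $|x-x'|\le h+|v|\le h+\frac h4+\frac h{16}<2h\le2\kappa\varepsilon<r_1$, so $d(x)<\rho_1$ by the choice of $r_1$.

*Minimality in $y$.* Comparing with $y=x$ gives $|v|+Ch|x-y|^2\le|x'-x-h\nu(x)|\le|v|+hL|x-y|$. Hence
$$|x-y|\le\tfrac LC=\tfrac1{16L},\qquad C|x-y|^2\le\tfrac1{16},\qquad|\nu(x)-\nu(y)|\le\tfrac1{16}. \tag{7.4}$$
With this, $\psi=0$ and $\sigma t_0\le\frac\varepsilon{16}\le\frac h{16}$,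
$$|v|=\tfrac h4-Ch|x-y|^2+M\beta d^2-\sigma t_0\ge\tfrac h4-\tfrac h{16}-\tfrac h{16}=\tfrac h8>0 .$$
*Minimality in $h$.* Let $N=-v/|v|$, $n_0=\langle N,\nu(y)\rangle$ and
$$q=\partial_h\psi=n_0-\tfrac14+C|x-y|^2 .$$
Then $q\ge0$ if $h=\alpha(t_0)$; $q=0$ if $\alpha(t_0)<h<\beta(t_0)$; $q\le0$ if $h=\beta(t_0)$.

**Step 4: what Lemma 6.1 says.** We compute both sides of (6.1). Apply the lemma with $y$ fixed and with $h$ replaced by $h(t)=\alpha(t)$, $h(t)\equiv h$, $h(t)=\beta(t)$ in the three cases respectively; so $a(t)=h(t)\nu(y)$ and $f=-\frac{h(t)}4+Ch(t)|x-y|^2-M\beta(t)d(x)^2+\sigma t$. For $t\le t_0$ near $t_0$, $h(t)$ is admissible, and $d<\rho_1$ near $x$, so the hypothesis $\psi\ge0$ holds.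

Here $w=2Ch(x-y)-2M\beta d\,Dd$. By (7.4) and (7.1), $|w|\le2Lh+2M\kappa\rho_1\alpha\le(2L+1)h\le\frac1{32}$, and
$$\frac{16|w|^4}{|v|}\le128(2L+1)^4h^3\le\frac h2 .$$
Next, $D^2f=2ChI-M\beta D^2(d^2)$ and $D^2(d^2)=2Dd\otimes Dd+2d\,D^2d$, so
$$\operatorname{tr}[(I-N_1\otimes N_1)D^2(d^2)]\ge2\big(1-\langle Dd,N_1\rangle^2\big)-2(n-1)C_dd .$$
Since $2(n-1)C_dM\beta\rho_1\le2(n-1)C_dM\kappa\rho_1\alpha\le\alpha$, the quantity $S$ in (6.1) satisfies
$$S\le\tfrac h2+2C(n-1)h+\alpha-2M\beta\big(1-\langle Dd(x),N_1\rangle^2\big). \tag{7.5}$$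
On the other side, $\beta'<0$ gives
$$\psi_t=q\,h'(t_0)-M\beta'd^2+\sigma\ge q\,h'(t_0)+\sigma, \tag{7.6}$$
and $q\,h'(t_0)\ge0$ in all three cases: $\alpha'>0$ with $q\ge0$, or $h'=0$, or $\beta'<0$ with $q\le0$. Finally, writing $\langle\nu(x),N_1\rangle-\langle\nu(y),N\rangle=\langle\nu(x),N_1-N\rangle+\langle\nu(x)-\nu(y),N\rangle$,
$$|\langle Dd(x),N_1\rangle-n_0|\le2|w|+\tfrac1{16}\le\tfrac18 .$$

**Step 5: three directions of $N$.** In each case we find $\psi_t>\max\{0,S\}$, contradicting Lemma 6.1.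

*Case $n_0\ge\frac34$.* Then $q\ge\frac12>0$, so $h=\alpha$. By (7.6), $\psi_t>\frac12\Gamma\alpha=4(C(n-1)+1)\alpha$, and by (7.5), $S\le(\frac32+2C(n-1))\alpha<\psi_t$. Also $\psi_t>0$.

*Case $|n_0|\le\frac34$.* Then $|\langle Dd,N_1\rangle|\le\frac78$ and $1-\langle Dd,N_1\rangle^2\ge\frac{15}{64}$. Since $h,\alpha\le\beta$, $S\le\beta\big(\frac32+2C(n-1)-\frac{15}{32}M\big)<0$, because $\frac{15}{32}M=\frac{15}4(C(n-1)+1)$. And $\psi_t\ge\sigma>0$.

*Case $n_0\le-\frac34$.* Then $q\le-\frac34-\frac14+\frac1{16}=-\frac{15}{16}$, so $h=\beta$, and $\psi_t\ge\frac{15}{16}\Gamma\beta=\frac{15}2(C(n-1)+1)\beta>\frac32\beta+2C(n-1)\beta\ge S$. Also $\psi_t>0$. $\square$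

## 8. No point of $\Omega$ near $\partial\Omega$ waits

**Proposition 8.1.** Let $0<b<b'$, $0\le t_1\le T_1$, $t_1<\tau(b)$. There is no $\hat x$ with $0<d(\hat x)<\rho_1$, $\underline T(\hat x)\le t_1$ and $\overline T(\hat x)\ge\underline T(\hat x)+b'$.

If $\hat x$ waits, it lies in $K$ and in $C$ at once, and we can use (7.2) in both roles. As a point of $K$, $\hat x$ has a cone above it (in direction $\nu(\hat x)$) that is free of $C$. As a point of $C$, it cannot lie in the cone of a point of $K$, so there is no point of $K$ far below it in a thin cylinder. Inside such a cylinder we then slide short segments $ke$ and use Lemma 6.1 once more, with a bump function that vanishes on the side of the cylinder and decays in time. The margin $b'-b$ provides a time window before $\underline T(\hat x)$ in which everything is available.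

*Proof.* **Step 1: the time window.** Suppose there is such an $\hat x$. Put $t_*=\underline T(\hat x)>0$, $\sigma_0=\frac12\min\{b'-b,t_*\}$, $s_0=t_*-\sigma_0>0$, $g=b+\sigma_0$, and $e=\nu(\hat x)$, a unit vector. Let $\varepsilon_1$ be from Proposition 7.1 for $(b,t_1)$. For $s\in[s_0,t_*]$ the following hold.

1. $K_{s+g}\subset K_{s+b}$, so (7.2) holds at time $s$ for $x\in K_{s+g}$ with $d(x)\le\rho_1$ and $x'\in C_s$.
2. $\hat x\in K_{s+g}\subset K_{s+b}$, since $s+g\le t_*+b+\sigma_0\le t_*+b'\le\overline T(\hat x)$.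
3. $K_{s+g}\subset K_{t_*+b}$, since $s+g\ge s_0+\sigma_0+b=t_*+b$; and $\hat x\in C_{t_*}$.

**Step 2: the cylinder and the test quantity.** Since $s_0<\underline T(\hat x)$, there is $r_0>0$ with $B_{r_0}(\hat x)\cap C_{s_0}=\emptyset$. Choose $r\in(0,1)$ with
$$22r<\min\{r_0,d(\hat x),\rho_1-d(\hat x)\},\qquad21Lr\le\tfrac1{32},\qquad40r\le\varepsilon_1 .$$
Write $\mathrm{ht}(x)=\langle x-\hat x,e\rangle$, $\ell(x)=|x-\hat x-\mathrm{ht}(x)e|$ and $Z=\{\ell\le r,\ |\mathrm{ht}|\le20r\}\subset\overline B_{21r}(\hat x)$. On $Z$ we have $0<d<\rho_1$ and $|\nu-e|\le\frac1{32}$. Let $\mu=1-\ell^2/r^2$ and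
$$m(x,s)=\eta\gamma(s)\mu_+^2,\quad\gamma(s)=e^{-\Lambda(s-s_0)},\quad\mu_0=\frac1{2048(n-1)},\quad\Lambda=\frac{4(n-1)}{r^2\mu_0}+2,\quad\eta=\frac{r^2}{64},$$
and $k_0=\frac1{16}\eta e^{-\Lambda\sigma_0}<\eta$. For $k\in[k_0,\eta]$ set
$$\psi=|x'-x-ke|-\tfrac k{16}-\tfrac{m(x,s)}{16}.$$
A *violation* at time $s\in[s_0,t_*]$ is a triple $(x,x',k)$ with $x\in Z\cap K_{s+g}$, $x'\in C_s$, $k\in[k_0,\eta]$, $\psi\le0$. Since $m\le\eta$, a violation has $|x'-x|\le\eta+\frac\eta{16}+\frac\eta{16}\le2\eta\le\frac r{16}$.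

**Step 3: where violations are, and where they are not.** We show that a first violation exists and is interior in all respects.

*At $s=t_*$ there is one.* Take $x=x'=\hat x$, $k=k_0$; this is allowed by items 2 and 3. Then $m=\eta e^{-\Lambda\sigma_0}=16k_0$ and $\psi=k_0-\frac{k_0}{16}-k_0<0$.

*At $s=s_0$ there is none.* It would give $x'\in C_{s_0}$ with $|x'-\hat x|\le21r+\frac r{16}<22r<r_0$.

*None has $\mathrm{ht}(x)=20r$.* Otherwise put $h=\mathrm{ht}(x')\in[19r,21r]$, so $h\le\varepsilon_1$. Then $|x'-\hat x-h\nu(\hat x)|=\ell(x')\le2r<\frac3{16}\cdot19r\le\frac3{16}h$. This contradicts (7.2) at time $s$ for the pair $\hat x\in K_{s+b}$, $x'\in C_s$.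

*None has $\mathrm{ht}(x)=-20r$.* Otherwise put $h=20r\le\varepsilon_1$. Then $|\hat x-x-h\nu(x)|\le\ell(x)+\frac h{32}\le r+\frac{20r}{32}<\frac3{16}h$. This contradicts (7.2) at time $t_*$ for $x\in K_{t_*+b}$ (item 3) and $\hat x\in C_{t_*}$.

*None has $\ell(x)=r$.* There $m=0$, so $|x'-x-k\nu(x)|\le\frac k{16}+\frac k{32}<\frac{3k}{16}$ with $k\le\eta\le\varepsilon_1$. This contradicts (7.2) at time $s$.

*None has $k=\eta$.* Since $m\le\eta$, $|x'-x-\eta\nu(x)|\le\frac\eta8+\frac\eta{32}<\frac{3\eta}{16}$, again contradicting (7.2).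

The set of violations is compact, so there is a first violating time $s_1\in(s_0,t_*]$. By Lemma 4.3, keeping $x\in K_{s_1+g}\subset K_{s+g}$ for $s\le s_1$, we get $\psi\ge0$ for all data at time $s_1$ with $x\in Z\cap K_{s_1+g}$, $x'\in C_{s_1}$, $k\in[k_0,\eta]$. So at a violation at $s_1$, $\psi=0$ is minimal in $k$, and $x\in\operatorname{int}Z$, $\mu>0$, $k<\eta$. With $v=x'-x-ke$ we have $|v|=\frac{k+m}{16}>0$. With $N=-v/|v|$, minimality in $k$ and $k<\eta$ give
$$\partial_k\psi=\langle N,e\rangle-\tfrac1{16}\ge0 .$$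

**Step 4: both sides of (6.1).** Apply Lemma 6.1 with gap $g$, $a=ke$ constant and $f=-\frac{k+m}{16}$, which is smooth near the point because $\mu>0$. Since $|D\mu|=\frac{2\ell}{r^2}\le\frac2r$, $|Dm|\le\frac{4\eta}r$ and $|w|=\frac{|Dm|}{16}\le\frac\eta{4r}\le\frac1{64}$. So $|N-N_1|\le\frac1{32}$ and $\langle N_1,e\rangle\ge\frac1{16}-\frac1{32}=\frac1{32}$. Further, using $|v|\ge\frac m{16}$ and $\gamma\le1$,
$$\frac{16|w|^4}{|v|}\le\frac{|Dm|^4}{256\,m}=\frac{\eta^3\gamma^3(2\mu|D\mu|)^4}{256\mu^2}\le\frac{\eta^3\gamma\mu^2}{r^4}.$$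
Now the trace. Since $D\mu\perp e$, $\langle N_1,D\mu\rangle^2\le|D\mu|^2(1-\langle N_1,e\rangle^2)$, so
$$\operatorname{tr}[(I-N_1\otimes N_1)D\mu\otimes D\mu]\ge|D\mu|^2\langle N_1,e\rangle^2\ge\frac{4\ell^2}{r^4}\cdot\frac1{1024}=\frac{\ell^2}{256r^4}.$$
This is where we use that $N_1$ is not orthogonal to $e$. With $D^2\mu\ge-\frac2{r^2}I$ and $D^2(\mu^2)=2D\mu\otimes D\mu+2\mu D^2\mu$,
$$\operatorname{tr}[(I-N_1\otimes N_1)D^2(\mu^2)]\ge\frac{\ell^2}{128r^4}-\frac{4(n-1)\mu}{r^2}=\frac{1-\mu}{128r^2}-\frac{4(n-1)\mu}{r^2}.$$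
Also $\psi_s=\frac{\Lambda m}{16}=\frac{\Lambda\eta\gamma\mu^2}{16}>0$. Since $D^2f=-\frac{\eta\gamma}{16}D^2(\mu^2)$,
$$\psi_s-S\ge\frac{\eta\gamma}{16}\Big\{\Lambda\mu^2-\frac{16\eta^2}{r^4}\mu^2+\frac{1-\mu}{128r^2}-\frac{4(n-1)\mu}{r^2}\Big\},\qquad\frac{16\eta^2}{r^4}=\frac1{256}\le1 .$$

**Step 5: the sign.** We check that the brace is positive. If $\mu\le\mu_0$, then $\frac{1-\mu}{128}\ge\frac1{256}$ and $4(n-1)\mu\le\frac1{512}$, so the last two terms have a positive sum, and $\Lambda\ge2$ handles the first two. If $\mu\ge\mu_0$, then $\Lambda\mu^2\ge\frac{4(n-1)\mu}{r^2}+2\mu^2$, so the brace is at least $\mu^2>0$. Thus $\psi_s>\max\{0,S\}$, contradicting Lemma 6.1. $\square$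

## 9. No contact is born deep inside

**Proposition 9.1.** Let $b'>0$ with $\hat t:=\tau(b')<\infty$. Then there is some $t<\hat t$ with $K_{t+b'}\cap C_t\cap\Omega\ne\emptyset$.

So the first deep contact is never the first contact in $\Omega$. Away from $\partial\Omega$ there is no boundary contact to disturb us, and the plain distance, localized by a shrinking ball, is good enough.

*Proof.* **Step 1: the localized distance.** Suppose $K_{t+b'}\cap C_t\cap\Omega=\emptyset$ for all $t\in[0,\hat t)$. Take $\bar x\in K_{\hat t+b'}\cap C_{\hat t}$ with $d(\bar x)\ge\rho_1$; put $R=\frac{\rho_1}2$ and $\Lambda=2n$. Recall $\hat t>0$. Choose $s_0\in[\hat t/2,\hat t)$ with $\Lambda(\hat t-s_0)\le\frac{R^2}4$, and set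
$$m(x,s)=R^2-|x-\bar x|^2-\Lambda(s-s_0).$$
For $s\ge s_0$, $\{m\ge0\}\subset\overline B_R(\bar x)\subset\Omega$. For $\eta>0$ call $(x,x')$ a violation at $s\in[s_0,\hat t)$ if $x\in K_{s+b'}$, $m(x,s)\ge0$, $x'\in C_s$ and $|x'-x|\le\eta\,m(x,s)^2$. Choose $\eta$ so small that
$$4\eta R^3\le\tfrac12,\qquad1024\,\eta^2R^6<1,\qquad\eta R^4<\operatorname{dist}\big(K_{s_0+b'}\cap\overline B_R(\bar x),\,C_{s_0}\big).$$
The distance is positive because the first set is compact, the second is closed, and they are disjoint by assumption. Since $m\le R^2$, there is no violation at $s_0$.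

**Step 2: violations exist.** Suppose there is none for any $s\in[s_0,\hat t)$. Take $t_j\uparrow\hat t$ in $[s_0,\hat t)$ and $x_j'\in C_{t_j}$, $x_j'\to\bar x$, from Lemma 4.3. Since $\bar x\in K_{\hat t+b'}\subset K_{t_j+b'}$ and $m(\bar x,t_j)\ge\frac34R^2$, we get $|x_j'-\bar x|>\eta(\frac34R^2)^2$, a contradiction.

**Step 3: the first violation contradicts Lemma 6.1.** For each $s'<\hat t$ the set of violations with $s\in[s_0,s']$ is compact, so there is a first violating time $s_1\in(s_0,\hat t)$. For a violating pair at $s_1$, $x\in\Omega$, so $x\ne x'$ by the assumed disjointness, and therefore $m>0$. Put $\psi=|x'-x|-\eta m^2$. For all pairs at $s_1$ with $x\in K_{s_1+b'}$, $m(x,s_1)>0$, $x'\in C_{s_1}$ we have $\psi\ge0$: for $s_j\uparrow s_1$, $x\in K_{s_j+b'}$, $m(x,s_j)>m(x,s_1)>0$ because $m(x,\cdot)$ is decreasing, and we approximate $x'$ by Lemma 4.3. Hence $\psi=0$ at the violation.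

Apply Lemma 6.1 with gap $b'$, $a=0$, $f=-\eta m^2$. Then $|w|=2\eta m|Dm|\le4\eta Rm\le4\eta R^3\le\frac12$ and $|v|=\eta m^2$. So
$$\frac{16|w|^4}{|v|}\le4096\,\eta^3R^4m^2\le4\eta m\cdot1024\,\eta^2R^6<4\eta m .$$
With $D^2f=-2\eta Dm\otimes Dm-2\eta m\,D^2m$ and $D^2m=-2I$,
$$\operatorname{tr}[(I-N_1\otimes N_1)D^2f]\le-2\eta m\operatorname{tr}[(I-N_1\otimes N_1)D^2m]=4(n-1)\eta m .$$
But $\psi_s=2\eta\Lambda m=4n\eta m>0$, and $S<4\eta m+4(n-1)\eta m=4n\eta m$. This contradicts (6.1). $\square$

## 10. Moving the gap: $\tau\equiv\infty$ and the end of the proof of Theorem 1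

Proposition 8.1 excludes waiting for a time $b'$ as long as $t_1<\tau(b)$ with a *smaller* gap $b<b'$. Proposition 9.1 speaks of times up to $\tau(b')$. Since $\tau$ is monotone, it has points of continuity, and there the two statements meet.

**Step 1: $\tau(b)=\infty$ for all $b>0$.** This removes all deep contacts. Suppose $\tau(b_0)<\infty$ for some $b_0>0$. On $(0,b_0]$, $\tau$ is finite and nondecreasing, so it has at most countably many discontinuities; let $b'\in(0,b_0)$ be a point of continuity. Let $0\le t<\tau(b')$. By continuity there is $b<b'$ with $t<\tau(b)$. Suppose some $\hat x\in K_{t+b'}\cap C_t\cap\Omega$ existed. Then $d(\hat x)<\rho_1$ because $t<\tau(b')$; and by (5.1), $\underline T(\hat x)\le t$ and $\overline T(\hat x)\ge t+b'\ge\underline T(\hat x)+b'$. This contradicts Proposition 8.1 with $t_1=t$. So $K_{t+b'}\cap C_t\cap\Omega=\emptyset$ for all $t<\tau(b')$, which contradicts Proposition 9.1.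

**Step 2: $\underline T=\overline T$ on $\Omega$.** This removes the remaining contacts near $\partial\Omega$. Suppose $\overline T(\hat x)>\underline T(\hat x)$ for some $\hat x\in\Omega$. Put $b'=\overline T(\hat x)-\underline T(\hat x)$ and $t=\underline T(\hat x)\le T_0\le T_1$. Then $\hat x\in K_{t+b'}\cap C_t$. Since $\tau(b')=\infty$, $d(\hat x)<\rho_1$. Now Proposition 8.1 with $b=b'/2$ and $t_1=t$, which is allowed because $\tau(b)=\infty$, gives a contradiction.

By Lemma 5.1, Theorem 1 is proved. $\blacksquare$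

## 11. Two tangent discs fatten: proof of Theorem 2

Let $n=2$, $e=(1,0)$, $\Omega=B_1(e)\cup B_1(-e)$. The discs touch at the origin. Since $|x-e|+|x+e|\ge2$, the signed distance function is $u_0=\min\{|x-e|,|x+e|\}-1$. Sections 3 and 4 did not use regularity of $\partial\Omega$, so they apply. Let
$$f_\pm=\sqrt{|x\mp e|^2+2t}-1,\qquad r(t)=\sqrt{1-2t};$$
$f_\pm$ are solutions by Lemma 3.3 (see the proof of Lemma 4.2).

**Step 1: $E_t=B_{r(t)}(e)\cup B_{r(t)}(-e)$ for $t<\frac12$.** This computes the negative set; the discs shrink as if alone. For $\delta\in(0,1)$ the sets $\{f_\pm<-\delta\}\subset B_{1-\delta}(\pm e)$ have mutual distance at least $2\delta$, so $\min\{f_+,f_-,-\delta\}$ is locally equal to $\min\{f_+,-\delta\}$ or to $\min\{f_-,-\delta\}$. Hence it is a solution by Lemma 3.3, uniformly continuous, with initial value $\min\{u_0,-\delta\}$. So is $\min\{u,-\delta\}$. By Lemma 3.4 they coincide. Thus $u<-\delta$ exactly where $f_+<-\delta$ or $f_-<-\delta$; let $\delta\to0$.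

**Step 2: $u\le0$ on $\mathcal N:=\{|x_1|\le\frac12,\ |x_2|\le\frac{x_1^2}4\}$ for $t\le\frac18$.** This finds a fixed double cusp at the origin that the positive part never reaches. We build a supersolution. On the strip $\{|x_1|<\frac12\}$ consider the time-independent function $G_0=(|x_2|-\frac{x_1^2}4)_+$. It is a supersolution there:

- Where $x_2\ne0$, $|x_2|-\frac{x_1^2}4$ is smooth with nonzero gradient and Hessian $\operatorname{diag}(-\frac12,0)\le0$. So $G\le0$, $G_+=0$, it is a static solution, and Lemma 3.3 applies.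
- Near points with $x_2=0$, $x_1\ne0$, $G_0=0$.
- At the origin, let $\varphi$ touch $G_0$ from below. Then $\varphi_t=0$, and since $G_0(x_1,0)=0$, $D\varphi=(0,s)$ and $\varphi_{11}\le0$. If $s\ne0$, $(G(D\varphi,D^2\varphi))_+=(\varphi_{11})_+=0$. If $s=0$, $F^*(0,D^2\varphi)=-(\min_{|\xi|=1}\langle D^2\varphi\,\xi,\xi\rangle)_+=0$.

For $|x_1|=\frac12$ and $t\le\frac18$,
$$\min\{f_+,f_-\}\le\sqrt{\tfrac14+x_2^2+\tfrac14}-1\le\sqrt{\tfrac12}+|x_2|-1\le|x_2|-0.29 .$$
If $|x_2|\ge\frac1{16}$, this is less than $|x_2|-\frac1{16}=G_0$; if $|x_2|\le\frac1{16}$, it is negative, so less than $0=G_0$. In both cases the gap is at least $0.29-\frac1{16}>0$. By uniform continuity $\min\{f_+,f_-\}<G_0$ also for $|x_1|<\frac12$ close to $\frac12$. Hence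
$$g=\min\{f_+,f_-,G_0\}\ \text{ for }|x_1|<\tfrac12,\qquad g=\min\{f_+,f_-\}\ \text{ otherwise,}$$
is a uniformly continuous supersolution on $\mathbb R^2\times[0,\frac18]$.

Initially $g\ge u_0$. Indeed $\min\{f_+,f_-\}=u_0$ at $t=0$. And $\mathcal N\subset\overline\Omega$: for $0\le x_1\le\frac12$ a point of $\mathcal N$ has $x_2^2\le\frac{x_1^4}{16}\le2x_1-x_1^2$, that is, $|x-e|\le1$; the case $x_1\le0$ is symmetric. So $u_0\le0$ on $\mathcal N$. A point of the strip outside $\mathcal N$ has vertical distance $|x_2|-\frac{x_1^2}4=G_0$ from $\mathcal N$, and $u_0$ is $1$-Lipschitz, so $u_0\le G_0$ in the strip.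

By Lemma 3.4, $u\le g$ for $t\le\frac18$. On $\mathcal N$, $g\le0$: inside the strip because $G_0=0$ there, and for $|x_1|=\frac12$ because $|x_2|\le\frac1{16}$ makes $\min\{f_+,f_-\}$ negative.

**Step 3: an open set of zeros.** We combine the two steps. For $0<t\le\frac18$ the nonempty open set
$$\big\{0<|x_1|<\min\{\tfrac12,1-r(t)\},\ |x_2|<\tfrac{x_1^2}4\big\}$$
lies in $\Omega$, since for its points $x_2^2<2|x_1|-x_1^2$. It lies in $\mathcal N\subset K_t$ by Step 2. It does not meet $E_t$: points of $B_{r(t)}(\pm e)$ have $|x_1|>1-r(t)$. So it lies in $K_t\setminus E_t=\Gamma_t$, and $\Gamma_t\cap\Omega$ has nonempty interior. $\blacksquare$
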